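\title{A Banach space whose dual has a larger Schroeder--Bernstein index}

\begin{abstract}
The Schroeder--Bernstein index $\operatorname{SBi}(X)$ of a Banach space $X$ is the least cardinal strictly greater than the number of isomorphism classes of complemented subspaces of $X$ that contain a complemented copy of $X$. We show that the inequality $\operatorname{SBi}(X^*)\le\operatorname{SBi}(X)$ fails in general: there is a complex Banach space $E$ with $\operatorname{SBi}(E)=2$ and $\operatorname{SBi}(E^*)\ge3$. More generally, for every separable dual space $B$ in which a certain class of weakly Cauchy sequences converge weakly we construct $E$ with $\operatorname{SBi}(E)=2$ and $\operatorname{SBi}(E^*)\ge\operatorname{SBi}(B)$. The space $E$ is built around a hereditarily indecomposable space. Its dual is the sum of a James-type sum of copies of $B$ and a weakly sequentially complete space, and a functor defined on biduals recovers $B$ from it.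
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The index and the problem}

All Banach spaces in a given statement are over the same field $\mathbb K\in\{\mathbb R,\mathbb C\}$, and $X\cong Y$ means that $X$ and $Y$ are linearly isomorphic. We write $Y\overset{c}{\hookrightarrow}X$ if $Y$ is isomorphic to a complemented subspace of $X$. Let $\mathcal S(X)$ be the set of isomorphism classes of Banach spaces $Y$ with
\[
Y\overset{c}{\hookrightarrow}X\quad\text{and}\quad X\overset{c}{\hookrightarrow}Y .
\]
The \emph{Schroeder--Bernstein index} $\operatorname{SBi}(X)$ is the least cardinal strictly greater than $|\mathcal S(X)|$; equivalently, it is the smallest cardinal $\alpha$ such that there is no family of $\alpha$ pairwise non-isomorphic spaces $Y$ of this kind. Since $X$ itself is such a space, $\operatorname{SBi}(X)\ge2$, and $\operatorname{SBi}(X)=2$ says that the analogue of the Schroeder--Bernstein theorem for sets holds at $X$: every $Y$ with $Y\overset{c}{\hookrightarrow}X\overset{c}{\hookrightarrow}Y$ is isomorphic to $X$.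

Finite-dimensional spaces have index $2$, by counting dimensions. So does every $X$ with $X\cong c_0(X)$, where $c_0(X)$ is the space of null sequences in $X$ with the supremum norm. Such a space absorbs its complemented subspaces:
\begin{equation}\label{eq:absorb}
X\cong c_0(X),\quad X\cong U\oplus U_1\quad\Longrightarrow\quad X\oplus U\cong c_0(U_1)\oplus c_0(U)\oplus U\cong c_0(U_1)\oplus c_0(U)\cong X .
\end{equation}
If $Y\overset{c}{\hookrightarrow}X$ and $Y\cong X\oplus U'$, then \eqref{eq:absorb} applies to $U'$, which is a complemented subspace of $Y$ and hence of $X$ up to isomorphism, and gives $Y\cong X$. On the other side, Gowers and Maurey \cite{GM} constructed a complex space $B$ for which $\mathcal S(B)$ consists of exactly the two classes of $B$ and $B\oplus\mathbb C$, so that $\operatorname{SBi}(B)=3$.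

How does the index behave under duality? Taking adjoints gives a map $\mathcal S(X)\to\mathcal S(X^*)$, $[Y]\mapsto[Y^*]$. If $X$ is reflexive, then so are all the spaces involved, the map is a bijection with inverse $[Y]\mapsto[Y^*]$, and $\operatorname{SBi}(X^*)=\operatorname{SBi}(X)$. In general, non-isomorphic spaces may have isomorphic duals, and it is known that there is a Banach space $X$ with $2=\operatorname{SBi}(X^*)<\operatorname{SBi}(X)$. Whenever the map is onto, $\operatorname{SBi}(X^*)\le\operatorname{SBi}(X)$. These facts suggest that passing to the dual can only merge classes. The following problem comes from \cite{SB}.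

\begin{quote}
\textbf{Problem.} Is $\operatorname{SBi}(X^*)\le\operatorname{SBi}(X)$ for every Banach space $X$?
\end{quote}

\subsection{Results}

The answer is no.

\begin{theorem}\label{thm:main}
There is a complex Banach space $E$ with $\operatorname{SBi}(E)=2<3\le\operatorname{SBi}(E^*)$.
\end{theorem}

Theorem~\ref{thm:main} comes from a construction that transfers the index of a given space $B$ to the dual of a space of index $2$. It needs one hypothesis on the weak topology of $B$.

\begin{definition}\label{def:star}
A sequence $(y_k)$ in a Banach space $Y$ is \emph{$2$-dominated} if there is a constant $C$ such that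
\[
\Big\|\sum_{i=1}^m t_i\,(y_{k_{2i}}-y_{k_{2i-1}})\Big\|\le C\Big(\sum_{i=1}^m|t_i|^2\Big)^{1/2}
\]
for all $m$, all $k_1<k_2<\dots<k_{2m}$ and all $t_1,\dots,t_m\in\mathbb K$. A Banach space has \emph{property $(\star)$} if every $2$-dominated sequence in it converges weakly.
\end{definition}

Property $(\star)$ is invariant under isomorphism. We shall see that $2$-dominated sequences are weakly Cauchy, so $(\star)$ is a weak form of weak sequential completeness.

\begin{theorem}\label{thm:general}
Let $B$ be a separable Banach space over $\mathbb K$ which is isomorphic to a dual space and has property $(\star)$. Then there is a Banach space $E$ over $\mathbb K$ with $\operatorname{SBi}(E)=2$ and $\operatorname{SBi}(E^*)\ge\operatorname{SBi}(B)$.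
\end{theorem}

The hypotheses of Theorem~\ref{thm:general} follow from a lower estimate on a basis. If $(e_k)$ is a Schauder basis, $x=\sum_k x_ke_k$ and $I$ is an interval of positive integers, let $x|_I=\sum_{k\in I}x_ke_k$. We write $I<I'$ if $\max I<\min I'$.

\begin{proposition}\label{prop:LE}
Let $n\ge2$, and let $B$ be a Banach space over $\mathbb K$ with a normalized Schauder basis such that, for some function $f:\mathbb N\to(0,\infty)$ with $f(m)/\sqrt m\to0$,
\begin{equation}\label{eq:LE}
\|x\|\ge f(m)^{-1}\sum_{i=1}^m\|x|_{I_i}\|\qquad\text{for all }x\in B\text{ and all intervals }I_1<\dots<I_m .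
\end{equation}
Suppose that $B\cong B\oplus\mathbb K^n$ and $B\not\cong B\oplus\mathbb K^j$ for $1\le j<n$. Then there is a Banach space $E$ over $\mathbb K$ with $\operatorname{SBi}(E)=2$ and $\operatorname{SBi}(E^*)\ge n+1$.
\end{proposition}

Theorem~\ref{thm:main} is Proposition~\ref{prop:LE} with $n=2$, applied to the Gowers--Maurey space. For $n>2$, and for real scalars, we claim only the conditional statement of Proposition~\ref{prop:LE}.

\subsection{The strategy}

The easy way to obtain $\operatorname{SBi}(E)=2$ is of no use by itself: if $E\cong c_0(E)$, then $E^*\cong\ell_1(E^*)$, the argument \eqref{eq:absorb} works with $\ell_1$-sums as well, and $\operatorname{SBi}(E^*)=2$. We need instead a space with few projections whose dual has many.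

\emph{Projections that exist only in the dual.} A theorem of Argyros and Tolias \cite{AT} writes a separable space $Z$ not containing $\ell_1$ as a quotient $X/N$ of a hereditarily indecomposable space $X$ in such a way that $X^*\cong Z^*\oplus N^*$. Every projection on $X$ has finite-dimensional range or kernel, while $X^*$ carries all the projections of $Z^*$. If $Z^*\cong B$, then $W\oplus N^*$ represents a class in $\mathcal S(X^*)$ for every $[W]\in\mathcal S(B)$.

\emph{Telling the classes apart.} The difficulty is that these classes may coincide. We know nothing about $N^*$, and a summand as harmless as $\ell_1$ erases the difference between $B$ and $B\oplus\mathbb C$, because $\ell_1\oplus\mathbb C\cong\ell_1$. We need an invariant that sees $B$ and ignores the complement. In Section~\ref{sec:functor} we define two functors: $\mathcal G$, which measures the failure of $2$-dominated sequences to converge weakly and therefore vanishes on weakly sequentially complete spaces, and a James-type sum $\mathcal J$ with $\mathcal G(\mathcal J(W))\cong W$ for $W\overset{c}{\hookrightarrow}B$.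 We choose $Z$ with $Z^*\cong\mathcal J(B)$.

\emph{Controlling the complement.} It remains to make the complement invisible to $\mathcal G$. A theorem of Bourgain and Pisier \cite{BP} enlarges $N$ to a space $N'$ with weakly sequentially complete dual and with $N'/N$ a Schur space. Gluing $N'$ to $X$ along $N$ gives a space $X'$ with $X'^*\cong Z^*\oplus N'^*$.

\emph{Absorbing the new projections.} The space $X'$ need not be rigid any more. We add a summand $V\cong c_0(V)$, large enough to absorb every space $W$ with $E\cong E\oplus W$, where $E=X'\oplus V$, and small enough to have a weakly sequentially complete dual. The construction is carried out in Section~\ref{sec:construction}, and $\operatorname{SBi}(E)=2$ is proved in Section~\ref{sec:index}.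

\section{Preliminaries}\label{sec:prelim}

\subsection{Conventions and standard facts}

Subspaces are closed and operators are bounded and linear. The closed linear span of a sequence $(x_n)$ is $[x_n]$. A sum $W_1\oplus\dots\oplus W_k$ of subspaces is a \emph{closed direct sum} if it is direct and closed; the coordinate projections are then bounded. An infinite-dimensional space is \emph{hereditarily indecomposable} (HI) if it contains no closed direct sum of two infinite-dimensional subspaces. An operator is \emph{strictly singular} if it is not bounded below on any infinite-dimensional subspace. A sequence $(y_k)$ in $Y$ is \emph{weakly Cauchy} if $(g(y_k))$ converges for every $g\in Y^*$, and $Y$ is \emph{weakly sequentially complete} (wsc) if every weakly Cauchy sequence converges weakly. A space has the \emph{Schur property} if its weakly null sequences are norm null. A sequence of nonzero vectors $(x_n)$ is \emph{basic with constant $K$} if $\|\sum_{n\le m}t_nx_n\|\le K\|\sum_{n\le M}t_nx_n\|$ for $m\le M$; then $|t_n|\,\|x_n\|\le2K\|\sum_kt_kx_k\|$. A sequence is \emph{seminormalized}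 if its norms are bounded above and bounded away from $0$. The dual of a $c_0$-sum $(\bigoplus_\gamma G_\gamma)_{c_0}$ is the $\ell_1$-sum of the duals, and the dual of an $\ell_1$-sum is the $\ell_\infty$-sum of the duals. In a $c_0$- or $\ell_1$-sum, $\Pi_\Delta$ is the coordinate projection onto a set $\Delta$ of indices.

We use the following facts.
\begin{enumerate}
\item[(F1)] $Y\overset{c}{\hookrightarrow}X$ if and only if there are operators $a:Y\to X$ and $b:X\to Y$ with $ba=\mathrm{id}_Y$. (Then $ab$ is a projection onto $a(Y)\cong Y$.)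
\item[(F2)] If $p:F\to S$ is onto and $\|pw_k\|\to0$, then there are $c_k\in\ker p$ with $\|w_k-c_k\|\to0$, by the open mapping theorem. If $(w_k)$ is weakly null or weakly Cauchy, so is $(c_k)$, in $F$ and, by the Hahn--Banach theorem, in $\ker p$.
\item[(F3)] (Mazur's construction.) If $F$ is a finite-dimensional subspace of $U$ and $\eta>0$, there is a finite-codimensional subspace $U_0$ of $U$ with $\|x\|\le(1+\eta)\|x+y\|$ for all $x\in F$, $y\in U_0$.
\item[(F4)] (Bessaga--Pe{\l}czy\'nski selection.) A weakly null seminormalized sequence has a basic subsequence. In $c_0$, it has a subsequence equivalent to the unit vector basis of $c_0$.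
\item[(F5)] (Rosenthal's $\ell_1$-theorem; Dor in the complex case.) A bounded sequence has a subsequence that is weakly Cauchy or equivalent to the unit vector basis of $\ell_1$. A space with separable dual does not contain $\ell_1$, since $\ell_\infty$ would be a quotient of its dual.
\item[(F6)] The space $\ell_1$ has the Schur property, $L_1(\mu)$ is wsc, and $\ell_\infty(\Gamma)^*$ is an $L_1(\mu)$-space. Both properties pass to subspaces, isomorphic copies and finite direct sums. In a Schur space a weakly Cauchy sequence is norm Cauchy, since differences $y_{k_j}-y_{l_j}$ with $k_j,l_j\to\infty$ are weakly null. Hence an infinite-dimensional Schur space contains $\ell_1$: apply (F5) to a bounded sequence with no convergent subsequence.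
\item[(F7)] An operator $R$ from $c_0$ into a space not containing $c_0$ sends the unit vector basis $(e_k)$ to a norm null sequence. (Otherwise some subsequence $(Re_{k_j})$ is seminormalized and basic by (F4); it satisfies a lower $c_0$-estimate because it is basic and an upper one because $R$ is bounded.)
\item[(F8)] Finite sums of strictly singular operators are strictly singular.
\item[(F9)] The adjoint of a compact operator is compact. A relatively compact set lies in the closed absolutely convex hull of a null sequence (Grothendieck's lemma).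
\item[(F10)] For a complex space $Y$ let $Y_{\mathbb R}$ be the underlying real space. The map $g\mapsto\operatorname{Re}g$ is a real-linear isometry of $Y^*$ onto $(Y_{\mathbb R})^*$, so $Y$ and $Y_{\mathbb R}$ have the same weakly Cauchy and weakly convergent sequences. For a real space $Y_0$ the \emph{complexification} $(Y_0)_{\mathbb C}=\{x+iy:x,y\in Y_0\}$ carries the norm $\sup_\theta\|x\cos\theta-y\sin\theta\|$; as a real space it is isomorphic to $Y_0\oplus Y_0$, and its dual to $Y_0^*\oplus Y_0^*$.
\end{enumerate}

Two elementary lemmas will be used repeatedly.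

\begin{lemma}[Small perturbations]\label{lem:perturb}
Let $(x_n)$ and $(z_n)$ be sequences in a Banach space and let $K>0$. Suppose that $|t_n|\le K\|\sum_kt_kx_k\|$ for all finitely supported scalar sequences $(t_k)$ and all $n$, and that $\sum_n\|z_n-x_n\|\le1/(2K)$. Then $x_n\mapsto z_n$ extends to an isomorphism of $[x_n]$ onto $[z_n]$.
\end{lemma}

\begin{proof}
The map $\kappa(\sum t_nx_n)=\sum t_n(z_n-x_n)$ is well defined on finite sums and has norm at most $K\sum_n\|z_n-x_n\|\le\frac12$. It extends to $[x_n]$, and $\frac12\|u\|\le\|u+\kappa u\|\le\frac32\|u\|$ there.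
\end{proof}

\begin{lemma}[Small restrictions]\label{lem:small}
Let $R:U\to W$ be an operator, $\dim U=\infty$, and suppose that $R$ is not bounded below on any finite-codimensional subspace of $U$; this holds if $R$ is strictly singular. For any $\varepsilon_n>0$ there is a normalized basic sequence $(x_n)$ in $U$ with constant at most $2$ and $\|Rx_n\|<\varepsilon_n$. For any $\varepsilon>0$ there is an infinite-dimensional subspace $U'$ of $U$ with $\|R|_{U'}\|\le\varepsilon$.
\end{lemma}

\begin{proof}
Fix $\eta_n>0$ with $\prod_n(1+\eta_n)\le2$. Given $x_1,\dots,x_n$, let $U_n$ be the subspace given by (F3) for their span and $\eta_n$ (with $U_0=U$). Since $R$ is not bounded below on $U_n$, there is a unit vector $x_{n+1}\in U_n$ with $\|Rx_{n+1}\|<\varepsilon_{n+1}$. The sequence is basic with constant at most $\prod_n(1+\eta_n)$. For $u=\sum t_nx_n$ we have $|t_n|\le4\|u\|$, so $\|Ru\|\le4\|u\|\sum_n\varepsilon_n$; take $\sum_n\varepsilon_n\le\varepsilon/4$ and $U'=[x_n]$.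
\end{proof}

\subsection{Published theorems}

A Banach space is an \emph{$\mathcal L_\infty$-space} if, for some $\lambda$, each of its finite-dimensional subspaces lies in a finite-dimensional subspace that is $\lambda$-isomorphic to some $\ell_\infty^d$. A space is \emph{injective} if it is complemented in every space that contains it. The proof rests on four theorems.
\begin{enumerate}
\item[(AT)] \cite{AT} For every separable real space $Z$ not containing $\ell_1$ there are a separable HI space $X$ and a surjective operator $Q:X\to Z$ such that $Q^*(Z^*)$ is complemented in $X^*$.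
\item[(BP)] \cite{BP} Every separable real space $N$ embeds into a separable $\mathcal L_\infty$-space $N'$ such that $N'/N$ has the Schur property.
\item[(LR)] \cite{LR} The bidual of an $\mathcal L_\infty$-space is injective, hence complemented in some $\ell_\infty(\Gamma)$.
\item[(GM)] \cite{GM} There is a complex space $B$ with a normalized Schauder basis satisfying \eqref{eq:LE} with $f(m)=\log_2(m+1)$ that is isomorphic to its subspaces of codimension $2$ but not to its hyperplanes. (In \cite{GM} it is the space associated with the double shift, and \eqref{eq:LE} is called a lower $f$-estimate.)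
\end{enumerate}

\section{A functor that recovers $B$}\label{sec:functor}

\subsection{Limits of $2$-dominated sequences}

Let $(y_k)$ be $2$-dominated in $Y$ with constant $C$. Taking $m=1$ gives $\|y_k-y_1\|\le C$, so the sequence is bounded. Let $g\in Y^*$, $k_1<\dots<k_{2m}$ and $d_i=y_{k_{2i}}-y_{k_{2i-1}}$. With $t_i=\overline{g(d_i)}$ we get $\sum_i|g(d_i)|^2=g(\sum_it_id_i)\le C\|g\|(\sum_i|g(d_i)|^2)^{1/2}$, that is,
\[
\sum_{i=1}^m|g(y_{k_{2i}})-g(y_{k_{2i-1}})|^2\le C^2\|g\|^2 .
\]
If $(g(y_k))$ were not Cauchy, we could choose the $k_i$ so that every term is at least some fixed $\delta^2>0$, which is impossible for large $m$. So $(y_k)$ is weakly Cauchy, and it converges in the weak$^*$ topology of $Y^{**}$.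

Let $G(Y)\subset Y^{**}$ be the set of weak$^*$ limits of $2$-dominated sequences in $Y$. Linear combinations of $2$-dominated sequences are $2$-dominated, and so are constant sequences; hence $G(Y)$ is a linear space containing $Y$. Put
\[
\mathcal G(Y)=G(Y)/Y\subset Y^{**}/Y ,
\]
with the norm of $Y^{**}/Y$. We regard $\mathcal G(Y)$ as a normed space and do not need it to be complete.

\begin{lemma}\label{lem:G}
\begin{enumerate}
\item[(a)] Every operator $T:Y\to Y'$ induces an operator $\mathcal G(T):\mathcal G(Y)\to\mathcal G(Y')$ of norm at most $\|T\|$, and $T\mapsto\mathcal G(T)$ respects identities, compositions and sums.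
\item[(b)] If $Y\cong Y'$, then $\mathcal G(Y)\cong\mathcal G(Y')$, and $\mathcal G(Y_1\oplus Y_2)\cong\mathcal G(Y_1)\oplus\mathcal G(Y_2)$.
\item[(c)] $\mathcal G(Y)=0$ if and only if $Y$ has $(\star)$. In particular $\mathcal G(M)=0$ if $M$ is wsc.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $(y_k)$ is $2$-dominated with constant $C$, then $(Ty_k)$ is $2$-dominated with constant $C\|T\|$. Since $T^{**}$ is weak$^*$ continuous and extends $T$, it maps $G(Y)$ into $G(Y')$ and $Y$ into $Y'$, and we let $\mathcal G(T)$ be the induced map on the quotients.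

(b) The first claim follows from (a). For the second, let $i_k:Y_k\to Y_1\oplus Y_2$ and $r_k:Y_1\oplus Y_2\to Y_k$ be the inclusions and projections. The identities $r_ki_k=\mathrm{id}$, $r_ki_l=0$ for $k\ne l$, and $i_1r_1+i_2r_2=\mathrm{id}$ are preserved by $\mathcal G$, and they say that $(\mathcal G(r_1),\mathcal G(r_2))$ is an isomorphism onto $\mathcal G(Y_1)\oplus\mathcal G(Y_2)$.

(c) The weak$^*$ limit of $(y_k)$ lies in $Y$ exactly when $(y_k)$ converges weakly in $Y$.
\end{proof}

\begin{example}\label{ex:c0}
The space $c_0$ fails $(\star)$, and $\mathcal G(c_0)=\ell_\infty/c_0$. For $\xi\in\ell_\infty=c_0^{**}$ let $y_k=(\xi_1,\dots,\xi_k,0,0,\dots)$. The differences $y_{k_{2i}}-y_{k_{2i-1}}$ are disjointly supported, so a combination with coefficients $t_i$ has norm at most $\|\xi\|\max_i|t_i|$. Thus $(y_k)$ is $2$-dominated, and its weak$^*$ limit is $\xi$.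
\end{example}

One could build a similar functor from all weakly Cauchy sequences. It would also vanish on wsc spaces, but in Theorem~\ref{thm:general} we would then have to assume that $B$ is wsc. The class of $2$-dominated sequences is small enough that $(\star)$ follows in a few lines from \eqref{eq:LE}, and large enough to contain the sequences that we now construct.

\subsection{James sums}

We want a space $Y$ in which each vector $s\in B$ gives rise to a $2$-dominated sequence that does not converge weakly. The inequality in Definition~\ref{def:star} is dual to a bound on square variation, so we take $Y$ to be the dual of a space of sequences of bounded square variation.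

Let $A$ be a Banach space and $a=(a_n)_{n\ge1}$ a sequence in $A$; put $a_0=0$. A \emph{chain} is a finite sequence of integers $0\le p_0<p_1<\dots<p_m$, and the vectors $a_{p_i}-a_{p_{i-1}}$ are its \emph{jumps}. Let
\[
\|a\|_J=\sup\Big(\sum_{i=1}^m\|a_{p_i}-a_{p_{i-1}}\|^2\Big)^{1/2},
\]
the supremum being over all chains. The chain $0<n$ shows that $\|a_n\|\le\|a\|_J$. If $\|a\|_J<\infty$, then $(a_n)$ is Cauchy, since otherwise there are chains with arbitrarily many jumps of norm at least some $\delta>0$; we denote the limit by $a_\infty$. Put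
\[
\widetilde J(A)=\{a:\|a\|_J<\infty\},\qquad J(A)=\{a\in\widetilde J(A):a_\infty=0\}.
\]
For $A=\mathbb K$, $J(\mathbb K)$ is the James space. Let $J_N(A)$ be $A^N$ with the norm $\|\cdot\|_{J_N}$ defined in the same way from chains in $[0,N]$. For a vector $s$ in any Banach space, $e_n\otimes s$ is the sequence with $s$ in position $n$ and $0$ elsewhere, and $\tau_Ns=(0,\dots,0,s,s,\dots)$ with $N$ zeros; so $\tau_0s$ is the constant sequence. A chain has at most two nonzero jumps for $e_n\otimes s$ and at most one for $\tau_Ns$, whence $\|e_n\otimes s\|_J=\sqrt2\|s\|$ and $\|\tau_Ns\|_J=\|s\|$. Every $a\in\widetilde J(A)$ is the sum of $a-\tau_0a_\infty\in J(A)$ and a constant sequence. Finally, $c_{00}(A)$ is the space of finitely supported sequences, and $P_Na=(a_1,\dots,a_N,0,0,\dots)$.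

\begin{lemma}\label{lem:James}
\begin{enumerate}
\item[(a)] $\widetilde J(A)$ and $J(A)$ are Banach spaces.
\item[(b)] Restriction $\widetilde J(A)\to J_N(A)$ has norm at most $1$, and extension by zeros $J_N(A)\to J(A)$ has norm at most $\sqrt2$. Hence $\|P_N\|\le\sqrt2$.
\item[(c)] $P_Na\to a$ for every $a\in J(A)$; so $c_{00}(A)$ is dense in $J(A)$.
\item[(d)] If $v_1,\dots,v_m\in J(A)$ are supported in intervals $I_1<\dots<I_m$, then $\|\sum_kv_k\|_J^2\le5\sum_k\|v_k\|_J^2$.
\item[(e)] $\|\varphi-\varphi P_N\|\to0$ for every $\varphi\in J(A)^*$.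
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A Cauchy sequence $(a^k)$ in $\widetilde J(A)$ converges coordinatewise to some $a$. The expression attached to a fixed chain is continuous for coordinatewise convergence, so $\|a-a^k\|_J\le\sup_{l\ge k}\|a^l-a^k\|_J\to0$. The subspace $J(A)$ is closed because $\|a_\infty\|\le\|a\|_J$.

(b) The first claim holds because fewer chains are used. After extension by zeros, the jumps of a chain inside $[0,N]$ contribute at most $\|a\|_{J_N}^2$, and the only other nonzero jump goes from some $p\le N$ to a point beyond $N$ and has norm $\|a_p\|\le\|a\|_{J_N}$.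

(c) Let $\varepsilon>0$, take a chain $p_0<\dots<p_m$ whose squared jumps add up to at least $\|a\|_J^2-\varepsilon$, and let $N\ge p_m$ and $b=a-P_Na$. Consider any chain. Its part inside $(N,\infty)$ can be appended to $p_0<\dots<p_m$, so its jumps there contribute at most $\varepsilon$. At most one other jump of $b$ is nonzero, and it has norm $\|a_q\|$ for some $q>N$. Thus $\|b\|_J^2\le\varepsilon+\sup_{q>N}\|a_q\|^2$, and $a_q\to0$.

(d) Let $v=\sum_kv_k$ and fix a chain. The jumps with both ends in $I_k$ are the jumps of $v_k$ along a subchain and contribute at most $\|v_k\|_J^2$. For any other jump, from $p$ to $q$, use $\|v_q-v_p\|^2\le2\|v_p\|^2+2\|v_q\|^2$, where $v_p,v_q$ are coordinates of $v$. The term $v_p$ is zero unless $p$ lies in some $I_k$; then the jump leaves $I_k$ and $\|v_p\|\le\|v_k\|_J$. Likewise $v_q=0$ unless the jump enters some $I_k$. At most one jump leaves $I_k$ and at most one enters it, so these jumps contribute at most $4\sum_k\|v_k\|_J^2$.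

(e) Otherwise there is $\delta>0$ with $\|\varphi(1-P_N)\|>\delta$ for infinitely many $N$. Choose inductively such $N_1<N_2<\cdots$ and, by (c), $a^k\in c_{00}(A)$ with $\|a^k\|_J\le1$ and $\varphi((1-P_{N_k})a^k)>\delta$ (multiply by a unimodular scalar), taking $N_{k+1}$ beyond the support of $a^k$. The vectors $v_k=(1-P_{N_k})a^k$ are supported in $(N_k,N_{k+1}]$ and $\|v_k\|_J\le1+\sqrt2\le3$. By (d), $m\delta\le\varphi(\sum_{k\le m}v_k)\le3\sqrt{5m}\,\|\varphi\|$ for all $m$, which is false.
\end{proof}

A sequence $y=(y_n)\in c_{00}(A^*)$ acts on $J(A)$ by $a\mapsto\sum_ny_n(a_n)$. Conversely, the coordinate maps $\pi_n:J(A)^*\to A^*$, $(\pi_n\varphi)(x)=\varphi(e_n\otimes x)$, have norm at most $\sqrt2$, and $\varphi P_N=\sum_{n\le N}e_n\otimes\pi_n\varphi$. So Lemma~\ref{lem:James}(e) says that $c_{00}(A^*)$ is dense in $J(A)^*$.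

\subsection{The functor $\mathcal J$ and the dual of $J(A)^*$}

Let $B=A^*$. The projections on $B$ that interest us need not be adjoints of operators on $A$, and their ranges need not come with preduals. We therefore need a description of $J(A)^*$ in terms of $B$ alone. For an arbitrary Banach space $W$ let $\mathcal J(W)$ be the completion of $c_{00}(W)$ under
\[
\|w\|_*=\sup\Big\{\Big|\sum_n\langle w_n,\beta_n\rangle\Big|:\beta\in J(W^*),\ \|\beta\|_J\le1\Big\}.
\]
This is a norm, since $\|w_n\|/\sqrt2\le\|w\|_*\le\sum_k\|w_k\|$ (test on $e_n\otimes\beta_n$). An operator $T:W\to W'$ acts by $\mathcal J(T)(w_n)=(Tw_n)$. Since $\sum\langle Tw_n,\beta_n\rangle=\sum\langle w_n,T^*\beta_n\rangle$ and $\|(T^*\beta_n)\|_J\le\|T\|\,\|\beta\|_J$, we have $\|\mathcal J(T)\|\le\|T\|$. The assignment $T\mapsto\mathcal J(T)$ respects identities, compositions and sums. As in Lemma~\ref{lem:G}(b), $\mathcal J$ preserves isomorphisms and finite direct sums, and by (F1), $W\overset{c}{\hookrightarrow}W'$ implies $\mathcal J(W)\overset{c}{\hookrightarrow}\mathcal J(W')$.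

\begin{lemma}\label{lem:duals}
Let $B=A^*$ and $Y=J(A)^*$.
\begin{enumerate}
\item[(a)] The identity map of $c_{00}(B)$ extends to an isomorphism of $\mathcal J(B)$ onto $Y$.
\item[(b)] For $\beta\in\widetilde J(B^*)$ the functional $\psi_\beta(y)=\sum_n\langle y_n,\beta_n\rangle$ on $c_{00}(B)$ extends to an element $\psi_\beta$ of $Y^*$. Every element of $Y^*$ has this form, and $\|\beta\|_J\le\|\psi_\beta\|\le\sqrt2\|\beta\|_J$.
\end{enumerate}
\end{lemma}

\begin{proof}
We first show that $J_N(A)^{**}=J_N(A^{**})$ isometrically. There are finitely many chains in $[0,N]$, and the map $D_A$ sending $a\in A^N$ to the family of its jumps, $(a_{p_i}-a_{p_{i-1}})_{i\le m}$ for each chain, is an isometric embedding of $J_N(A)$ into a finite $\ell_\infty$-sum of spaces $\ell_2^m(A)$. The bidual of this sum is the same sum with $A^{**}$ in place of $A$. Since $D_A$ is given by a matrix of scalars, $D_A^{**}=D_{A^{**}}$ on $(A^{**})^N$, and the second adjoint of an isometric embedding is an isometric embedding.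

For $y\in B^N\subset c_{00}(B)$ let $|y|_N$ be its norm in $J_N(A)^*$; by the above, $|y|_N$ is also the supremum of $|\sum\langle y_n,\beta_n\rangle|$ over the unit ball of $J_N(A^{**})$. Let $\|y\|$ be its norm in $Y$. Then
\begin{equation}\label{eq:norms}
\|y\|\le\|y\|_*\le|y|_N\le\sqrt2\,\|y\| .
\end{equation}
The first inequality holds because $J(A)\subset J(A^{**})$ isometrically, the second because restriction to $[1,N]$ does not increase the norm of $\beta\in J(A^{**})$, and the third because extension by zeros multiplies the norm of $a\in J_N(A)$ by at most $\sqrt2$. As $c_{00}(B)$ is dense in both spaces, (a) follows.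

(b) For $y\in B^N$ we have $|\psi_\beta(y)|\le|y|_N\|\beta\|_J\le\sqrt2\|y\|\,\|\beta\|_J$ by \eqref{eq:norms}. Conversely, let $\psi\in Y^*$ and define $\beta_n\in B^*$ by $\langle s,\beta_n\rangle=\psi(e_n\otimes s)$. For $y\in B^N$, $|\sum\langle y_n,\beta_n\rangle|=|\psi(y)|\le\|\psi\|\,|y|_N$, so $(\beta_1,\dots,\beta_N)$ has norm at most $\|\psi\|$ in $J_N(A)^{**}=J_N(A^{**})$. As $N$ is arbitrary, $\|\beta\|_J\le\|\psi\|$, and $\psi=\psi_\beta$ by density.
\end{proof}

\subsection{The scalar case}

The mechanism is already visible for $A=B=\mathbb K$.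

\begin{example}\label{ex:scalar}
Let $J=J(\mathbb K)$ and $Y=J^*\cong\mathcal J(\mathbb K)$. By Lemma~\ref{lem:duals}, $Y^*=\{\psi_\beta:\beta\in\widetilde J(\mathbb K)\}$. For $\beta\in J$ the functional $\psi_\beta$ is the canonical image of $\beta$ in $J^{**}$, because the two agree on finitely supported $y$. So $Y^*=J\oplus\mathbb K\psi_{\mathbf 1}$, where $\mathbf 1$ is the constant sequence. Let $L\in Y^{**}$ be given by $L(\psi_\beta)=\beta_\infty$. If $y^{**}\in Y^{**}$, let $\varphi\in Y$ be its restriction to $J$; then $y^{**}-\varphi$ vanishes on $J$, so it is a multiple of $L$. Also $L\notin Y$, since $L\ne0$ vanishes on $J$. Thus $Y^{**}=Y\oplus\mathbb KL$. The coordinate functionals $e_n^*(a)=a_n$ satisfy $\psi_\beta(e_n^*)=\beta_n\to\beta_\infty$, so $L$ is their weak$^*$ limit, and they are $2$-dominated by the Cauchy--Schwarz inequality: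
\[
\Big|\sum_it_i(a_{k_{2i}}-a_{k_{2i-1}})\Big|\le\Big(\sum_i|t_i|^2\Big)^{1/2}\|a\|_J .
\]
Hence $\mathcal G(J^*)\cong\mathbb K$. By Lemma~\ref{lem:G}, for every wsc space $M$,
\[
\mathcal G\big(M\oplus(J^*)^j\big)\cong\mathbb K^j ,
\]
so the spaces $M\oplus(J^*)^j$, $j\ge0$, are pairwise non-isomorphic, whereas for $M=\ell_1$ the spaces $M\oplus\mathbb K^j$ are all isomorphic. The space $J^*$ is a substitute for the scalar field that no wsc summand can absorb.
\end{example}

\subsection{The general case}

For general $A$ two things change. The dual of $Y$ contains $J(A^{**})$, which may be larger than $J(A)$, so we must show that $y^{**}-\varphi$ vanishes on this larger space. And the functional that $y^{**}-\varphi$ induces on the constant sequences is a priori an element of $B^{**}$; we must show that it lies in $B$. Property $(\star)$ settles both points.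

\begin{proposition}\label{prop:GJ}
Let $B=A^*$ have $(\star)$ and let $Y=J(A)^*$. For $s\in B$ the sequence $(e_n\otimes s)_n$ is $2$-dominated in $Y$; let $L_s\in Y^{**}$ be its weak$^*$ limit. Then $G(Y)=Y+\{L_s:s\in B\}$, and $s\mapsto L_s+Y$ is an isomorphism of $B$ onto $\mathcal G(Y)$.
\end{proposition}

\begin{proof}
For $a\in J(A)$ and $k_1<\dots<k_{2m}$, the Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:CS}
\Big|\sum_it_i\,\langle s,a_{k_{2i}}-a_{k_{2i-1}}\rangle\Big|\le\|s\|\Big(\sum_i|t_i|^2\Big)^{1/2}\|a\|_J ,
\end{equation}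
so $(e_n\otimes s)_n$ is $2$-dominated. Since $\psi_\beta(e_n\otimes s)=\langle s,\beta_n\rangle$, its limit is $L_s(\psi_\beta)=\langle s,\beta_\infty\rangle$. In particular $s\mapsto L_s$ is linear and $L_s\in G(Y)$.

\emph{Every element of $G(Y)$ has the form $\varphi+L_s$.} Let $(y^k)$ be $2$-dominated in $Y$ with weak$^*$ limit $y^{**}$. Besides the coordinate maps $\pi_n$ we use the summation operator $\Sigma:Y\to B$, defined by $\langle\Sigma y,x\rangle=\psi_{\tau_0x}(y)$ for $x\in A$; it has norm at most $\sqrt2$, and $\Sigma y=\sum_ny_n$ for $y\in c_{00}(B)$. For all $y\in Y$,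
\begin{equation}\label{eq:two}
\psi_{\tau_0\beta}(y)=\langle\Sigma y,\beta\rangle\quad(\beta\in B^*),\qquad\psi_\beta(y)=\sum_n\langle\pi_ny,\beta_n\rangle\quad(\beta\in c_{00}(B^*)),
\end{equation}
because both sides are continuous in $y$ and agree on $c_{00}(B)$. The sequences $(\pi_ny^k)_k$ and $(\Sigma y^k)_k$ are $2$-dominated in $B$. By $(\star)$ they converge weakly, to $b_n$ and $s'$, say. Let $\varphi\in Y$ be given by $\varphi(a)=\lim_ky^k(a)$ for $a\in J(A)$. Then $\pi_ny^k\to\pi_n\varphi$ pointwise on $A$, so $\pi_n\varphi=b_n$. Put $s=s'-\Sigma\varphi$. For $\beta\in c_{00}(B^*)$, \eqref{eq:two} gives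
\[
y^{**}(\psi_\beta)=\lim_k\sum_n\langle\pi_ny^k,\beta_n\rangle=\sum_n\langle b_n,\beta_n\rangle=\psi_\beta(\varphi),
\]
and $L_s(\psi_\beta)=0$. By Lemma~\ref{lem:James}(c) and Lemma~\ref{lem:duals}(b), $y^{**}$ and $\varphi+L_s$ agree on $\psi_\beta$ for all $\beta\in J(B^*)$. For a constant sequence $\tau_0\beta$,
\[
y^{**}(\psi_{\tau_0\beta})=\lim_k\langle\Sigma y^k,\beta\rangle=\langle s',\beta\rangle=\psi_{\tau_0\beta}(\varphi)+L_s(\psi_{\tau_0\beta}).
\]
Since $\widetilde J(B^*)$ is the sum of $J(B^*)$ and the constants, $y^{**}=\varphi+L_s$.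

\emph{Norms.} We have $\|L_s+Y\|\le\|L_s\|\le\|s\|$, because $\|\beta_\infty\|\le\|\beta\|_J\le\|\psi_\beta\|$. For the lower bound let $y\in Y$ and $\beta\in B^*$ with $\|\beta\|=1$ and $\langle s,\beta\rangle=\|s\|$. Then $\|\psi_{\tau_N\beta}\|\le\sqrt2$ and $L_s(\psi_{\tau_N\beta})=\|s\|$ for all $N$. Moreover $\psi_{\tau_N\beta}(y)\to0$ as $N\to\infty$: for $y\in c_{00}(B)$ the value is eventually $0$, and the functionals are uniformly bounded. Hence $\sqrt2\,\|L_s-y\|\ge\|s\|$, and $\|L_s+Y\|\ge\|s\|/\sqrt2$.
\end{proof}

\begin{remark}
Without $(\star)$ the description of $G(Y)$ fails. If $(s_k)$ is $2$-dominated in $B$ with weak$^*$ limit $s^{**}\notin B$, then the limit $z\in G(Y)$ of $(e_1\otimes s_k)_k$ satisfies $\pi_1^{**}z=s^{**}$, whereas $\pi_1^{**}(\varphi+L_s)=\pi_1\varphi\in B$.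
\end{remark}

\begin{corollary}\label{cor:GJ}
If $B=A^*$ has $(\star)$ and $W\overset{c}{\hookrightarrow}B$, then $\mathcal G(\mathcal J(W))\cong W$.
\end{corollary}

\begin{proof}
For any Banach space $W$ and $s\in W$, the estimate \eqref{eq:CS} with $\beta\in J(W^*)$ in place of $a$ shows that $(e_n\otimes s)_n$ is $2$-dominated in $\mathcal J(W)$. Let $L^W(s)\in\mathcal G(\mathcal J(W))$ be the class of its limit. The map $L^W$ is linear, and $\|L^W(s)\|\le\|s\|$ because $\|e_n\otimes s\|_*\le\|s\|$. For $T:W\to W'$ write $T_\#=\mathcal G(\mathcal J(T))$. Since $\mathcal J(T)(e_n\otimes s)=e_n\otimes Ts$ and $\mathcal J(T)^{**}$ is weak$^*$ continuous, $T_\#L^W=L^{W'}T$. By Lemma~\ref{lem:duals}(a) and Proposition~\ref{prop:GJ}, $L^B$ is an isomorphism of $B$ onto $\mathcal G(\mathcal J(B))$.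

Let $i:W\to B$ and $r:B\to W$ satisfy $ri=\mathrm{id}_W$. If $\omega\in\mathcal G(\mathcal J(W))$, then $i_\#\omega=L^B(b)$ for some $b\in B$, so $\omega=r_\#i_\#\omega=L^W(rb)$. Thus $L^W$ is onto. It is bounded below because $i_\#L^W=L^Bi$ is.
\end{proof}

\section{The construction of $E$}\label{sec:construction}

Let $B$ be as in Theorem~\ref{thm:general}. If $\dim B<\infty$, then $\operatorname{SBi}(B)=2$ and $E=\ell_2$ works, since every member of $\mathcal S(\ell_2)$ is a separable infinite-dimensional Hilbert space up to isomorphism. So let $\dim B=\infty$, and assume, as we may, that $B=A^*$. Put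
\[
Z=J(A).
\]
This is where the first two hypotheses on $B$ enter. Because $B$ is a dual space, $\mathcal J(B)$ has the predual $Z$, by Lemma~\ref{lem:duals}(a). Because $B$ is separable, so is $Z^*$, in which $c_{00}(B)$ is dense; hence $Z$ is separable and does not contain $\ell_1$ by (F5), which is what (AT) requires.

\subsection{The rigid space $X$}

Theorem (AT) concerns real spaces. For complex scalars we pass to the complexification, which as a real space is a sum of two copies of an HI space. The following weaker form of indecomposability survives and is all that we use: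
\begin{enumerate}
\item[(HD)] $X$ contains no closed direct sum of four infinite-dimensional subspaces.
\end{enumerate}
Both $c_0$ and $\ell_1$ split into four infinite-dimensional summands, so a space with (HD) contains neither.

\begin{lemma}\label{lem:X}
There are a separable space $X$ over $\mathbb K$ with {\rm(HD)} and a surjective operator $Q:X\to Z$ such that $Q^*Z^*$ is complemented in $X^*$.
\end{lemma}

\begin{proof}
If $\mathbb K=\mathbb R$, use (AT). Let $\mathbb K=\mathbb C$. By (F10) the real space $Z_{\mathbb R}$ has separable dual, so it does not contain $\ell_1$. By (AT) there are a separable real HI space $X_0$, a surjection $Q_0:X_0\to Z_{\mathbb R}$ and an operator $r_0:X_0^*\to(Z_{\mathbb R})^*$ with $r_0Q_0^*=\mathrm{id}$. Let $X=(X_0)_{\mathbb C}$ and $Q(x+iy)=Q_0x+iQ_0y$. Then $Q$ is onto, and it is complex-linear since $Q(-y+ix)=-Q_0y+iQ_0x=iQ(x+iy)$.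

\emph{Complementation.} We construct a complex-linear left inverse $r$ of $Q^*$. For $\Phi\in X^*$ write $\Phi|_{X_0}=g+ih$ with $g,h\in X_0^*$, let $r_1\Phi=r_0g+ir_0h$, a real-linear map $Z\to\mathbb C$, and let
\[
(r\Phi)(z)=\tfrac12\big[(r_1\Phi)(z)-i\,(r_1\Phi)(iz)\big].
\]
For $u=r_1\Phi$ we have $(r\Phi)(iz)=\frac12[u(iz)+iu(z)]=i(r\Phi)(z)$, so $r\Phi\in Z^*$. Since $(i\Phi)|_{X_0}=-h+ig$, we get $r_1(i\Phi)=-r_0h+ir_0g=ir_1\Phi$, so $r$ is complex-linear; it is bounded because $r_0$ is. If $\Phi=Q^*\zeta$, then $g=Q_0^*\operatorname{Re}\zeta$ and $h=Q_0^*\operatorname{Im}\zeta$, so $r_1\Phi=\zeta$ and $(r\Phi)(z)=\frac12[\zeta(z)-i\zeta(iz)]=\zeta(z)$. Then $Q^*r$ is a projection onto $Q^*Z^*$.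

\emph{Property} (HD). Complex subspaces are real subspaces, so it suffices to prove (HD) for the real space $X_0\oplus X_0$ with the maximum norm. Let $p_1,p_2$ be the coordinate projections, and suppose that $W_1\oplus W_2\oplus W_3\oplus W_4$ is a closed direct sum of infinite-dimensional subspaces. The operator $p_1$ is not bounded below on any finite-codimensional subspace $D$ of $W_1\oplus W_2$, for otherwise it would embed the closed direct sum $(W_1\cap D)\oplus(W_2\cap D)$ of infinite-dimensional spaces into the HI space $X_0$. The same holds for $W_3\oplus W_4$. Choose $c>0$ with $\|u+u'\|\ge c(\|u\|+\|u'\|)$ for $u\in W_1\oplus W_2$, $u'\in W_3\oplus W_4$. Lemma~\ref{lem:small} gives infinite-dimensional subspaces $U\subset W_1\oplus W_2$ and $U'\subset W_3\oplus W_4$ on each of which $p_1$ has norm at most $c/2$. For $x=u+u'\in U\oplus U'$ we get $\|p_1x\|\le\frac c2(\|u\|+\|u'\|)\le\frac12\|x\|$, and so $\|p_2x\|=\|x\|$. Thus $p_2$ embeds $U\oplus U'$ into $X_0$, which is again impossible.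
\end{proof}

\subsection{Enlarging the kernel}

Let $N=\ker Q$, a separable space. The complement of $Q^*Z^*=N^\perp$ in $X^*$ is isomorphic to $N^*$, about which we know nothing. We replace $N$ by a larger space with wsc dual. The price is a quotient $N'/N$, and its Schur property is what will keep the new projections under control.

\begin{lemma}\label{lem:N}
There are a space $N'$ over $\mathbb K$ and an isomorphic embedding $j:N\to N'$ such that $N'/jN$ has the Schur property and $N'^*$ is wsc.
\end{lemma}

\begin{proof}
For $\mathbb K=\mathbb R$ take $N'$ from (BP). By (LR), $N'^{**}$ is complemented in some $\ell_\infty(\Gamma)$, so $N'^{***}$ embeds into $\ell_\infty(\Gamma)^*$, which is wsc by (F6). Hence $N'^*\subset N'^{***}$ is wsc.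

For $\mathbb K=\mathbb C$ let $N_0'\supset N_{\mathbb R}$ be the space just obtained for $N_{\mathbb R}$. Complexifying gives a space containing $(N_{\mathbb R})_{\mathbb C}$ rather than $N$, so we pass to a quotient. The map $m:(N_{\mathbb R})_{\mathbb C}\to N$ that sends the formal sum $x+iy$ to the vector $x+iy$ of $N$ is complex-linear, bounded and onto. Put $N'=(N_0')_{\mathbb C}/\ker m$. Then $N\cong(N_{\mathbb R})_{\mathbb C}/\ker m$ is a subspace of $N'$, with quotient $(N_0')_{\mathbb C}/(N_{\mathbb R})_{\mathbb C}\cong(N_0'/N_{\mathbb R})_{\mathbb C}$. This has the Schur property by (F10) and (F6). Finally $N'^*\cong(\ker m)^\perp$ is a subspace of $((N_0')_{\mathbb C})^*$, which is wsc by (F10) and (F6).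
\end{proof}

We glue $X$ and $N'$ along $N$. Let $X'$ be the pushout
\[
X'=(X\oplus_1N')/\{(n,-jn):n\in N\},
\]
where the subspace in the denominator is closed because $N$ is closed in $X$, and write $[x,y]$ for the class of $(x,y)$. The maps $x\mapsto[x,0]$ and $y\mapsto[0,y]$ are isomorphic embeddings: if $0<c\le1$ satisfies $c\|n\|\le\|jn\|\le c^{-1}\|n\|$, then $\|x+n\|+\|jn\|\ge c\|x\|$ and $\|n\|+\|y-jn\|\ge c\|y\|$ for all $n\in N$. We regard $X$ and $N'$ as subspaces of $X'$, with the norm of $X'$; then $n$ and $jn$ are identified. The surjections $[x,y]\mapsto y+jN$ and $[x,y]\mapsto Qx$ are well defined and have kernels $X$ and $N'$. Let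
\[
S=X'/X\cong N'/N
\]
with the quotient norm of $X'/X$, and let $q:X'\to S$ be the quotient map. The situation is summarized by the diagram
\[
\begin{array}{ccccc}
N&\longrightarrow&X&\longrightarrow&Z\\
\downarrow&&\downarrow&&\|\\
N'&\longrightarrow&X'&\longrightarrow&Z\\
\downarrow&&\downarrow&&\\
S&=&S&&
\end{array}
\]
in which each of the first two rows and columns is an embedding followed by the corresponding quotient map.

\begin{lemma}\label{lem:Xprime}
\begin{enumerate}
\item[(a)] $X'^*\cong Z^*\oplus N'^*$.
\item[(b)] $S$ has the Schur property and $S^*$ is wsc.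
\item[(c)] $X'$ does not contain $c_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The restriction map $X^*\to N^*$ is onto, and its kernel $N^\perp=Q^*Z^*$ is complemented; so it has a bounded right inverse $\sigma$. For $g\in N'^*$ the functional $(x,y)\mapsto\sigma(g\circ j)(x)+g(y)$ vanishes at each $(n,-jn)$, so it defines an element of $X'^*$ that extends $g$ and depends linearly and boundedly on $g$. Thus the restriction $X'^*\to N'^*$ has a bounded right inverse, and its kernel is $(X'/N')^*\cong Z^*$.

(b) This follows from Lemma~\ref{lem:N}, since $S^*$ is isomorphic to the annihilator of $N$ in $N'^*$.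

(c) Let $(u_n)$ in $X'$ be equivalent to the $c_0$-basis. It is weakly null, so $\|qu_n\|\to0$ by (b), and (F2) gives $z_n\in X$ with $\|u_n-z_n\|\to0$. By Lemma~\ref{lem:perturb}, applied to a subsequence, $X$ contains $c_0$, contrary to (HD).
\end{proof}

\subsection{The absorbing summand $V$}

Which spaces must $V$ absorb? In Section~\ref{sec:index} we shall find that the relevant projections are governed by operators on $X'$ whose restriction to $X$ is compact. Such an operator is controlled on $X$ by a null sequence of functionals, that is, by an operator into $c_0$, and modulo $X$ by $q$. Let $p_S:S\oplus_\infty c_0\to S$ be the first coordinate projection, let $\mathcal F$ be the set of subspaces $F$ of $S\oplus_\infty c_0$ with $p_S(F)=S$, and for $F\in\mathcal F$ let $C_F=F\cap(0\oplus c_0)$ be the kernel of $p_S|_F$.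

\begin{lemma}\label{lem:factor}
If $T:X'\to X'$ is an operator with $T|_X$ compact, then $T$ factors through some $F\in\mathcal F$.
\end{lemma}

\begin{proof}
Let $K=T|_X$. By (F9), $K^*$ maps the unit ball of $X'^*$ into the closed absolutely convex hull of a null sequence $(g_n)$ in $X^*$; hence $\|Kx\|\le\sup_n|g_n(x)|$ for $x\in X$. Extend each $g_n$ to $\tilde g_n\in X'^*$ of the same norm. Define $\alpha:X'\to c_0$ by $\alpha x'=(\tilde g_n(x'))_n$ and $\Phi:X'\to S\oplus_\infty c_0$ by $\Phi x'=(qx',\alpha x')$, and let $F=\overline{\Phi(X')}$. Then $p_S(F)\supset q(X')=S$, so $F\in\mathcal F$. Given $x'\in X'$, choose $x\in X$ with $\|x'-x\|\le2\|qx'\|$. Then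
\[
\|Tx'\|\le2\|T\|\,\|qx'\|+\|Tx\|\le2\|T\|\,\|qx'\|+\|\alpha x\|\le\big(2\|T\|+2\|\alpha\|\big)\|qx'\|+\|\alpha x'\| ,
\]
which is at most a constant times $\|\Phi x'\|$. So $\Phi x'\mapsto Tx'$ is well defined and extends to an operator $\widehat T:F\to X'$ with $T=\widehat T\Phi$.
\end{proof}

We take all these spaces, each countably many times:
\[
V=\Big(\bigoplus_{(F,n)\in\mathcal F\times\mathbb N}F\Big)_{c_0},\qquad E=X'\oplus V .
\]
The index set may be uncountable, and we do not claim that $E$ is separable. Bijections $\mathbb N\times\mathbb N\to\mathbb N$ and $\mathbb N\times\{1,\dots,k\}\to\mathbb N$ show that $V\cong c_0(V)$ and $V^k\cong V$. We regard $X\subset X'$ as subspaces of $E$ and let $q_E:E\to E/X$ be the quotient map. The next lemma says that $X$ has nothing in common with the rest of $E$.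

\begin{lemma}\label{lem:SS}
Every operator from a subspace of $X$ into $E/X$ is strictly singular.
\end{lemma}

\begin{proof}
Since $X$ contains neither $c_0$ nor $\ell_1$, it suffices to show that every infinite-dimensional subspace of $E/X\cong S\oplus V$ contains one of them. Each $F\in\mathcal F$ lies in $S\oplus_\infty c_0$, so $S\oplus V$ embeds into a $c_0$-sum $(\bigoplus_\gamma H_\gamma)_{c_0}$ in which every $H_\gamma$ is $S$ or $\mathbb K$, hence a Schur space. Let $U$ be an infinite-dimensional subspace of this sum. If some $\Pi_{\{\gamma\}}|_U$ is not strictly singular, then an infinite-dimensional subspace of $U$ embeds into $H_\gamma$ and contains $\ell_1$ by (F6). Otherwise $\Pi_\Delta|_U$ is strictly singular for every finite $\Delta$, by (F8). Let $\varepsilon_j=2^{-j-3}$ and $\Delta_0=\emptyset$. Choose inductively unit vectors $u_j\in U$ with $\|\Pi_{\Delta_{j-1}}u_j\|<\varepsilon_j$ and finite sets $\Delta_j\supset\Delta_{j-1}$ with $\|u_j-\Pi_{\Delta_j}u_j\|<\varepsilon_j$. The vectors $x_j=\Pi_{\Delta_j\setminus\Delta_{j-1}}u_j$ satisfy $\|x_j-u_j\|<2\varepsilon_j$.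 They are disjointly supported with norms in $[\frac12,1]$, so $\frac12\max|t_j|\le\|\sum t_jx_j\|\le\max|t_j|$. Lemma~\ref{lem:perturb} with $K=2$ gives $[u_j]\cong[x_j]\cong c_0$.
\end{proof}

\subsection{The dual of $E$}

We must check that $V^*$, the $\ell_1$-sum of the spaces $F^*$, is wsc. The space $S^*\oplus\ell_1$ is wsc, but $F^*$ is a quotient of it, and weak sequential completeness does not pass to quotients ($c_0$ is a quotient of $\ell_1$). Here the condition $p_S(F)=S$ helps: it makes $F^*$ an extension of $C_F^*$ by $S^*$.

\begin{lemma}\label{lem:Fdual}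
\begin{enumerate}
\item[(a)] $C^*$ has the Schur property for every subspace $C$ of $c_0$.
\item[(b)] $F^*$ is wsc for every $F\in\mathcal F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise there are a weakly null sequence $(g_n)$ in $C^*$, $\delta>0$, and $x_n\in C$ with $\|x_n\|\le1$ and $|g_n(x_n)|\ge\delta$. The dual of $C$ is a quotient of $\ell_1$, hence separable, so by (F5) we may assume that $(x_n)$ is weakly Cauchy. Since $g_n(x)\to0$ for each $x$, we can choose $n_1<n_2<\cdots$ with $|g_{n_k}(x_{n_{k-1}})|<\delta/2$. Then $z_k=x_{n_k}-x_{n_{k-1}}$ is weakly null, $\|z_k\|\le2$ and $|g_{n_k}(z_k)|\ge\delta/2$; as $(g_n)$ is bounded, $(z_k)$ is seminormalized. By (F4) a subsequence $(z_{k_l})$ is equivalent to the $c_0$-basis. The restrictions of the $g_n$ to $[z_{k_l}]$ form a weakly null sequence in a space isomorphic to $\ell_1$, so they are norm null. This contradicts $|g_{n_{k_l}}(z_{k_l})|\ge\delta/2$.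

(b) The restriction $\rho:F^*\to C_F^*$ is onto, and $\ker\rho\cong(F/C_F)^*\cong S^*$ is wsc by Lemma~\ref{lem:Xprime}(b). Let $(g_n)$ be weakly Cauchy in $F^*$. By (a) and (F6), $(\rho g_n)$ converges in norm, say to $\rho g$. By (F2) there is a weakly Cauchy sequence $(s_n)$ in $\ker\rho$ with $\|g_n-g-s_n\|\to0$. It converges weakly, and therefore so does $(g_n)$.
\end{proof}

\begin{lemma}\label{lem:l1sum}
An $\ell_1$-sum $H=(\bigoplus_{\gamma\in\Gamma}H_\gamma)_{\ell_1}$ of wsc spaces is wsc.
\end{lemma}

\begin{proof}
Let $(g_k)$ be weakly Cauchy in $H$; it is bounded. Each coordinate sequence $(g_k(\gamma))_k$ converges weakly to some $g(\gamma)\in H_\gamma$. For finite $\Delta$ we have $\sum_{\gamma\in\Delta}\|g(\gamma)\|\le\sup_k\|g_k\|$, since the norm is weakly lower semicontinuous; so $g\in H$. Put $h_k=g_k-g$. Then $(h_k)$ is weakly Cauchy and $\Pi_\Delta h_k\to0$ weakly for every finite $\Delta$. We claim that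
\begin{equation}\label{eq:tail}
\inf_{\Delta\ \mathrm{finite}}\ \sup_k\|(1-\Pi_\Delta)h_k\|=0 .
\end{equation}
Granting this, for $\phi\in H^*$ the sequence $\phi(h_k)$ is uniformly approximated by null sequences $\phi(\Pi_\Delta h_k)$, so $h_k\to0$ weakly.

Suppose that \eqref{eq:tail} fails. Then there is $\varepsilon>0$ such that for each finite $\Delta$ some $k$ has $\|(1-\Pi_\Delta)h_k\|>\varepsilon$. This $k$ can be taken larger than any given $k_0$: enlarge $\Delta$ to a finite $\Delta'$ with $\|(1-\Pi_{\Delta'})h_k\|\le\varepsilon$ for all $k\le k_0$, take $k$ for $\Delta'$, and note that $\|(1-\Pi_\Delta)h_k\|\ge\|(1-\Pi_{\Delta'})h_k\|$. We build a functional along which $(h_k)$ oscillates. Start with $\Delta_0=\emptyset$ and $k_0=0$. Given a finite set $\Delta_{j-1}$ and functionals $\phi_\gamma$ in the unit ball of $H_\gamma^*$ for $\gamma\in\Delta_{j-1}$, choose $k_j>k_{j-1}$ with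
\[
\Big|\sum_{\gamma\in\Delta_{j-1}}\phi_\gamma(h_{k_j}(\gamma))\Big|<\frac\varepsilon8\qquad\text{and}\qquad\|(1-\Pi_{\Delta_{j-1}})h_{k_j}\|>\varepsilon ;
\]
the first condition holds for all large $k$ and the second for infinitely many $k$. Then choose a finite $\Delta_j\supset\Delta_{j-1}$ with $\|(1-\Pi_{\Delta_j})h_{k_j}\|<\varepsilon/8$, and for $\gamma\in\Delta_j\setminus\Delta_{j-1}$ choose $\phi_\gamma$ in the unit ball of $H_\gamma^*$ with $\phi_\gamma(h_{k_j}(\gamma))=(-1)^j\|h_{k_j}(\gamma)\|$. Put $\phi_\gamma=0$ for $\gamma\notin\bigcup_j\Delta_j$, and $\phi=(\phi_\gamma)\in H^*$. With $\theta_j=\|\Pi_{\Delta_j\setminus\Delta_{j-1}}h_{k_j}\|\ge7\varepsilon/8$ we have $|\phi(h_{k_j})-(-1)^j\theta_j|\le\varepsilon/4$. Consecutive terms $\phi(h_{k_j})$ differ by at least $\frac74\varepsilon-\frac12\varepsilon$, so $(h_k)$ is not weakly Cauchy, a contradiction.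
\end{proof}

\begin{proposition}\label{prop:dual}
$E^*\cong\mathcal J(B)\oplus M$, where $M=N'^*\oplus V^*$ is wsc.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:Xprime}(a) and \ref{lem:duals}(a), $E^*\cong Z^*\oplus N'^*\oplus V^*$ and $Z^*\cong\mathcal J(B)$. The space $N'^*$ is wsc by Lemma~\ref{lem:N}, and $V^*$ is wsc by Lemmas~\ref{lem:Fdual}(b) and \ref{lem:l1sum}.
\end{proof}

\section{The index of $E$ is $2$}\label{sec:index}

If $[Y]\in\mathcal S(E)$, then $E\cong E\oplus W$ for a space $W$ that measures the difference between $Y$ and $E$, and so $E$ contains as many independent complemented copies of $W$ as we like. Property (HD) forbids four of them to meet $X$ in an essential way (Lemma~\ref{lem:A}), and a complemented subspace that does not meet $X$ essentially embeds complementably in $V$ (Lemma~\ref{lem:B}).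

\begin{lemma}\label{lem:A}
Let $P_1,\dots,P_4$ be projections on $E$ with $P_iP_j=0$ for $i\ne j$. Then $P_i|_X:X\to E$ is strictly singular for some $i$.
\end{lemma}

\begin{proof}
Suppose not. Then there are infinite-dimensional subspaces $X_i\subset X$ and $c>0$ with $\|P_ix\|\ge c\|x\|$ for $x\in X_i$, $i=1,\dots,4$. The images $P_iX_i$ form a closed direct sum, but in $E$; we move part of it into $X$. Let $K=\frac4c\max_i\|P_i\|$. By Lemma~\ref{lem:SS}, $q_EP_i|_{X_i}$ is strictly singular. Lemma~\ref{lem:small} gives normalized basic sequences $(x_n^i)_n$ in $X_i$ with constant at most $2$ such that the distances $\|q_EP_ix_n^i\|$ from $P_ix_n^i$ to $X$ are as small as we wish; so there are $z_n^i\in X$ with $\sum_{i,n}\|z_n^i-P_ix_n^i\|\le1/(2K)$. The subspaces $D_i=P_i[x_n^i]_n$ are closed and infinite-dimensional, and $D=D_1\oplus\dots\oplus D_4$ is a closed direct sum because the $i$-th component of $u\in D$ is $P_iu$. For a finite sum $u=\sum_{i,n}t_n^iP_ix_n^i$,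
\[
|t_n^i|\le4\Big\|\sum_kt_k^ix_k^i\Big\|\le\frac4c\,\|P_iu\|\le K\|u\| .
\]
By Lemma~\ref{lem:perturb}, $D$ is isomorphic to the subspace $[z_n^i]_{i,n}$ of $X$. This contradicts (HD).
\end{proof}

For the second lemma we need to know that operators from $V$ into $X'$ are small. The reason is that, modulo Schur quotients, $V$ is made of $c_0$, which $X'$ does not contain.

\begin{lemma}\label{lem:cc}
Every operator $R:V\to X'$ sends weakly null sequences to norm null sequences.
\end{lemma}

\begin{proof}
First, for every $\varepsilon>0$ there is a finite set $\Delta$ of coordinates with $\|R(1-\Pi_\Delta)\|<\varepsilon$. Otherwise, for each finite $\Delta$ there is $u$ vanishing on $\Delta$ with $\|u\|\le1$ and $\|Ru\|>\varepsilon/2$, and by truncation we may take $u$ finitely supported. Inductively we get such vectors $u_j$ with pairwise disjoint supports. Then $(t_j)\mapsto\sum t_ju_j$ is an operator $c_0\to V$, and its composition with $R$ contradicts (F7) and Lemma~\ref{lem:Xprime}(c).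

Weakly null sequences are bounded, so it now suffices to treat one coordinate: if $F\in\mathcal F$, $R_0:F\to X'$ is an operator and $(w_k)$ is weakly null in $F$, then $\|R_0w_k\|\to0$. Since $S$ has the Schur property, $\|p_Sw_k\|\to0$. Since $p_S|_F$ is onto, (F2) gives a weakly null sequence $(c_k)$ in $C_F\subset c_0$ with $\|w_k-c_k\|\to0$. If $\|R_0c_k\|\ge\delta>0$ along a subsequence, this subsequence is seminormalized, and by (F4) a further subsequence is equivalent to the $c_0$-basis. This again contradicts (F7) and Lemma~\ref{lem:Xprime}(c).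
\end{proof}

\begin{lemma}\label{lem:B}
If $P$ is a projection on $E$ and $P|_X$ is strictly singular, then $PE\overset{c}{\hookrightarrow}V$.
\end{lemma}

\begin{proof}
Write $P=(P_{ij})_{i,j=1,2}$ with respect to $E=X'\oplus V$, and put $T=P_{11}:X'\to X'$. Three of the four entries have $V$ as domain or target; the problem is $T$. The operator $T|_X$ is strictly singular, being $P|_X$ followed by the projection onto $X'$. To apply Lemma~\ref{lem:factor} we must upgrade this to compactness, and here we use that $P$ is idempotent: the upper left entry of $P^2=P$ reads $T-T^2=P_{12}P_{21}$. By Lemma~\ref{lem:cc} applied to $P_{12}$,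
\begin{equation}\label{eq:almost}
\|Tx_k-T^2x_k\|\to0\qquad\text{for every weakly null sequence }(x_k)\text{ in }X' .
\end{equation}

Suppose that $T|_X$ is not compact. Then there are $\delta>0$ and a bounded sequence $(u_k)$ in $X$ with $\|Tu_k-Tu_l\|\ge\delta$ for $k\ne l$. Since $X$ does not contain $\ell_1$, we may assume by (F5) that $(u_k)$ is weakly Cauchy. Then $x_k=u_{2k}-u_{2k-1}$ is weakly null and $\|Tx_k\|\ge\delta$. The sequence $(qTx_k)$ is weakly null in the Schur space $S$, hence norm null, and (F2) gives a weakly null sequence $(y_k)$ in $X$ with $\|Tx_k-y_k\|\to0$. It is seminormalized after finitely many terms are dropped. By \eqref{eq:almost},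
\[
Ty_k-y_k=T(y_k-Tx_k)+(T^2x_k-Tx_k)+(Tx_k-y_k)\to0 .
\]
By (F4) we may assume that $(y_k)$ is basic; being seminormalized, it satisfies the coefficient bound of Lemma~\ref{lem:perturb} with some $K$, and so does every subsequence. For a subsequence with $\sum_l\|Ty_{k_l}-y_{k_l}\|\le1/(2K)$, the lemma shows that $T$ is an isomorphism on the infinite-dimensional subspace $[y_{k_l}]$ of $X$. This contradicts strict singularity, so $T|_X$ is compact.

By Lemma~\ref{lem:factor}, $T$ factors through some $F\in\mathcal F$, which is a coordinate of $V$; so $T$ factors through $V$. Thus $P$ is a sum of four operators that factor through $V$, and it factors through $V^4\cong V$: $P=ab$ with $b:E\to V$ and $a:V\to E$. For $x\in PE$ we have $Pabx=P^2x=x$, that is, $\mathrm{id}_{PE}=(Pa)(b|_{PE})$, and (F1) applies.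
\end{proof}

\begin{proposition}\label{prop:index}
$\operatorname{SBi}(E)=2$.
\end{proposition}

\begin{proof}
Let $Y\overset{c}{\hookrightarrow}E\overset{c}{\hookrightarrow}Y$, say $E\cong Y\oplus U$ and $Y\cong E\oplus U'$. With $W=U\oplus U'$ we have $E\cong E\oplus W$, and by iteration $E\cong E\oplus W^4$. So there are projections $P_1,\dots,P_4$ on $E$ with $P_iP_j=0$ for $i\ne j$ and ranges isomorphic to $W$. By Lemmas~\ref{lem:A} and \ref{lem:B}, $W\overset{c}{\hookrightarrow}V$, and hence $U'\overset{c}{\hookrightarrow}V$. By \eqref{eq:absorb}, $V\oplus U'\cong V$. Therefore $Y\cong X'\oplus V\oplus U'\cong X'\oplus V=E$.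
\end{proof}

\section{Proofs of the main results}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
By Proposition~\ref{prop:index}, $\operatorname{SBi}(E)=2$. By Proposition~\ref{prop:dual}, $E^*\cong\mathcal J(B)\oplus M$ with $M$ wsc. If $W\overset{c}{\hookrightarrow}B\overset{c}{\hookrightarrow}W$, then $\mathcal J(W)\overset{c}{\hookrightarrow}\mathcal J(B)\overset{c}{\hookrightarrow}\mathcal J(W)$, so $\mathcal J(W)\oplus M$ represents a class in $\mathcal S(E^*)$. By Lemma~\ref{lem:G} and Corollary~\ref{cor:GJ},
\[
\mathcal G(\mathcal J(W)\oplus M)\cong\mathcal G(\mathcal J(W))\oplus\mathcal G(M)\cong W .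
\]
Since isomorphic spaces have isomorphic images under $\mathcal G$, the map $[W]\mapsto[\mathcal J(W)\oplus M]$ from $\mathcal S(B)$ to $\mathcal S(E^*)$ is injective. Hence $\operatorname{SBi}(E^*)\ge\operatorname{SBi}(B)$.
\end{proof}

The lower estimate \eqref{eq:LE} says that $m$ successive blocks of norm $1$ add up to norm at least $m/f(m)$. To obtain a predual we only need $m/f(m)$ to be unbounded. To obtain $(\star)$ we need it to grow faster than the bound $C\sqrt m$ that $2$-domination imposes, and this is the role of the condition $f(m)/\sqrt m\to0$.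

\begin{lemma}\label{lem:LE}
Let $B$ have a normalized Schauder basis $(e_k)$ satisfying \eqref{eq:LE} with $f(m)/\sqrt m\to0$. Then $B$ is isomorphic to a dual space, and every $2$-dominated sequence in $B$ converges in norm; in particular $B$ has $(\star)$.
\end{lemma}

\begin{proof}
The basis is \emph{boundedly complete}: if $C=\sup_k\|\sum_{i\le k}a_ie_i\|<\infty$, then $\sum_ia_ie_i$ converges. Otherwise there are $\delta>0$ and finite intervals $I_1<I_2<\cdots$ with $\|\sum_{i\in I_j}a_ie_i\|\ge\delta$. Applying \eqref{eq:LE} to the partial sum with $k=\max I_m$ gives $C\ge m\delta/f(m)$ for all $m$, while $m/f(m)\to\infty$. A space with a boundedly complete basis is isomorphic to the dual of the closed span of the coordinate functionals \cite[Prop.~1.b.4]{LT}.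

Let $(y_k)$ be $2$-dominated with constant $C$. It is weakly Cauchy, so each of its coordinates converges. If it is not norm Cauchy, there are $\delta>0$ and $k_1<l_1<k_2<l_2<\cdots$ such that $d_i=y_{l_i}-y_{k_i}$ satisfies $\|d_i\|\ge\delta$, and $d_i\to0$ coordinatewise. Put $n_0=0$ and $i_0=0$. Given $n_{j-1}$ and $i_{j-1}$, choose $i_j>i_{j-1}$ such that the part of $d_{i_j}$ on the first $n_{j-1}$ coordinates has norm at most $2^{-j-2}\delta$, and then $n_j>n_{j-1}$ such that the part beyond $n_j$ has norm at most $2^{-j-2}\delta$. Let $I_j=(n_{j-1},n_j]$ and $d_j'=d_{i_j}|_{I_j}$. Then $\|d_{i_j}-d_j'\|\le2^{-j-1}\delta$ and $\|d_j'\|\ge\delta/2$. By $2$-domination with all $t_j=1$, and by \eqref{eq:LE} applied to $\sum_{j\le m}d_j'$ with the intervals $I_j$,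
\[
C\sqrt m\ge\Big\|\sum_{j\le m}d_{i_j}\Big\|\ge\Big\|\sum_{j\le m}d_j'\Big\|-\delta\ge\frac{m\delta}{2f(m)}-\delta .
\]
Hence $\delta/2\le(C+\delta)f(m)/\sqrt m$ for all $m$, which is false for large $m$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:LE}]
The space $B$ is separable since it has a basis, and by Lemma~\ref{lem:LE} it satisfies the other hypotheses of Theorem~\ref{thm:general}. It remains to show that $\operatorname{SBi}(B)\ge n+1$. Put $W_j=B\oplus\mathbb K^j$ for $0\le j<n$. Then $B\overset{c}{\hookrightarrow}W_j\overset{c}{\hookrightarrow}B\oplus\mathbb K^n\cong B$. Two distinct hyperplanes $H_1,H_2$ of a Banach space are isomorphic, because each is isomorphic to $(H_1\cap H_2)\oplus\mathbb K$. Hence $A_1\oplus\mathbb K\cong A_2\oplus\mathbb K$ implies $A_1\cong A_2$, and finite-dimensional summands cancel. An isomorphism $W_i\cong W_j$ with $0\le i<j<n$ would give $B\cong B\oplus\mathbb K^{j-i}$, which is excluded. So $|\mathcal S(B)|\ge n$.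
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $B$ be the space in (GM). It satisfies \eqref{eq:LE} with $f(m)=\log_2(m+1)$, and $f(m)/\sqrt m\to0$. If $B_0$ is a subspace of codimension $2$, then $B\cong B_0\oplus\mathbb C^2\cong B\oplus\mathbb C^2$. An isomorphism $B\oplus\mathbb C\to B$ would carry $B\oplus0$ onto a hyperplane of $B$, which is excluded. Proposition~\ref{prop:LE} applies with $n=2$.
\end{proof}

\begin{remark}
The two classes in $\mathcal S(E^*)$ can be written down. Let $J=J(\mathbb C)$ be the complex James space, so that $\mathcal J(\mathbb C)\cong J^*$. From $B\cong B\oplus\mathbb C^2$ we get $E^*\cong E^*\oplus J^*\oplus J^*$, while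
\[
\mathcal G(E^*)\cong B\not\cong B\oplus\mathbb C\cong\mathcal G(E^*\oplus J^*).
\]
The passage from $\mathbb C$ to $J^*$ cannot be skipped for this $E$: since $\mathbb C\overset{c}{\hookrightarrow}V$, \eqref{eq:absorb} gives $E\cong E\oplus\mathbb C$ and so $E^*\cong E^*\oplus\mathbb C$. The second class is that of a dual space, $E^*\oplus J^*\cong(E\oplus J)^*$, but $E\oplus J$ is not isomorphic to a complemented subspace of $E$: otherwise $\operatorname{SBi}(E)=2$ would give $E\oplus J\cong E$, and the duals would be isomorphic.
\end{remark}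

\begin{thebibliography}{9}

\bibitem{AT}
Argyros and Tolias, \emph{Methods in the theory of hereditarily indecomposable Banach spaces}, Mem. AMS \textbf{170} (2004), no.~806.

\bibitem{BP}
Bourgain and Pisier, Bol. Soc. Bras. Mat. \textbf{14} (1983).

\bibitem{GM}
Gowers and Maurey, \emph{Banach spaces with small spaces of operators}, Math. Ann. \textbf{307} (1997).

\bibitem{LR}
Lindenstrauss and Rosenthal, Israel J. Math. \textbf{7} (1969).

\bibitem{LT}
Lindenstrauss and Tzafriri, Vol.~I.

\bibitem{SB}
\emph{The Schroeder--Bernstein Index For Banach Spaces}, \texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 90652}.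

\end{thebibliography}
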